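\title{Commuting nonexpansive maps without common approximate fixed points}

\begin{abstract}
A nonexpansive self-map of a nonempty bounded convex subset of a Banach space moves some points by arbitrarily small amounts. We show that two commuting nonexpansive maps need not do so simultaneously. There are a closed convex set $K$ of diameter $1$ and pairwise commuting nonexpansive maps $T_k:K\to K$, $k\in\mathbb Z$, such that at every point of $K$ any $m$ of them have total displacement at least $m-1$. In particular, two commuting maps may have no common $\varepsilon$-fixed point for any $\varepsilon<\frac12$. The resulting constant $1-\frac1m$ is optimal, and in a counterexample with two maps neither map is affine. The set $K$ is a completed space of probability measures with the Kantorovich distance, over a metric space obtained by repeatedly gluing such spaces along their Dirac masses.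
\end{abstract}

\section{Introduction}

Let $K$ be a nonempty bounded convex subset of a Banach space. A map $T:K\to K$ is \emph{nonexpansive} if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in K$. For $\varepsilon>0$ let
\[
F_\varepsilon(T)=\{x\in K:\|x-Tx\|\le\varepsilon\}
\]
be the set of points that $T$ moves by at most $\varepsilon$. A nonexpansive map need not have a fixed point, even when $K$ is closed: the map $(x_1,x_2,\dots)\mapsto(1,x_1,x_2,\dots)$ is an isometry of the closed unit ball of $c_0$ into itself, and a fixed point would have all coordinates equal to $1$. Approximate fixed points, on the other hand, always exist. It is known that $F_\varepsilon(T)\ne\emptyset$ for every $\varepsilon>0$; Lemma~\ref{lem:one} recalls the proof. The following question is posed in \cite{retrospective}.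

\medskip
\noindent\textbf{Problem.} \emph{Let $K$ be a nonempty bounded (closed) convex subset of a Banach space and let $T,G:K\to K$ be commuting nonexpansive maps. Is $F_\varepsilon(T)\cap F_\varepsilon(G)\neq\emptyset$ for each $\varepsilon>0$?}
\medskip

One would guess that the answer is yes. Commutativity makes $F_\varepsilon(T)$ invariant under $G$, because
\begin{equation}\label{eq:invariance}
\|Gx-TGx\|=\|Gx-GTx\|\le\|x-Tx\| .
\end{equation}
Whenever $F_\varepsilon(T)$ is convex, the result for one map can therefore be applied to $G$ on $F_\varepsilon(T)$, and it yields a common $\varepsilon$-fixed point. If $K$ is closed and $T$ is a strict contraction, then \eqref{eq:invariance} shows that $G$ sends the unique fixed point of $T$ to a fixed point of $T$, hence to itself. If $G=T^2$, then $F_{\varepsilon/2}(T)$ is contained in both sets. Each of these arguments uses more than commutativity, and in general the guess is false.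

\begin{theorem}[counterexample]\label{thm:counter}
There are a Banach space $E$, a closed convex set $K\subset E$ with $\operatorname{diam}K=1$, and pairwise commuting nonexpansive maps $T_k:K\to K$ $(k\in\mathbb Z)$ such that for all distinct $k_1,\dots,k_m\in\mathbb Z$ and all $x\in K$,
\begin{equation}\label{eq:main}
\sum_{r=1}^m\|x-T_{k_r}x\|\ \ge\ m-1 .
\end{equation}
In particular $\bigcap_{r=1}^mF_\varepsilon(T_{k_r})=\emptyset$ whenever $\varepsilon<1-\frac1m$.
\end{theorem}

With $m=2$, $T=T_0$ and $G=T_1$ we obtain $F_\varepsilon(T)\cap F_\varepsilon(G)=\emptyset$ for all $0<\varepsilon<\frac12$, which answers the Problem negatively. A point lying in $m$ of the sets $F_\varepsilon(T_k)$ satisfies $m\varepsilon\ge m-1$ by \eqref{eq:main}; so for $\varepsilon<1$ each point of $K$ lies in at most $1/(1-\varepsilon)$ of these infinitely many nonempty sets. The threshold $1-\frac1m$ cannot be raised.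

\begin{theorem}[sharpness]\label{thm:sharp}
Let $K$ be nonempty, bounded and convex with diameter $D$, and let $T_1,\dots,T_m:K\to K$ be nonexpansive, commuting or not. Then $\bigcap_iF_\varepsilon(T_i)\ne\emptyset$ for every $\varepsilon>(1-\frac1m)D$. The constant $1-\frac1m$ is optimal for every $m\ge2$, even for commuting maps and closed $K$. For two maps the sharp constant is $\frac12D$.
\end{theorem}

The argument through \eqref{eq:invariance} does settle one general case, and this case restricts what a counterexample can look like.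

\begin{theorem}[a positive case]\label{thm:affine}
If $K$ is nonempty, bounded and convex, $T_1,\dots,T_n:K\to K$ are commuting nonexpansive maps, and $T_1,\dots,T_{n-1}$ are affine, then $\bigcap_iF_\varepsilon(T_i)\ne\emptyset$ for all $\varepsilon>0$. So in any counterexample to the Problem neither map is affine.
\end{theorem}

The idea of Theorem~\ref{thm:counter} is as follows. Let $M$ be a metric space with an isometry $g$ that moves every point by distance $1$. The finitely supported probability measures on $M$ form a convex set $P(M)$, which carries the Kantorovich distance and contains $M$ isometrically as the set of Dirac masses. Suppose that $S:P(M)\to M$ is nonexpansive and that its restriction to $M$ commutes with $g$. Then $T=S$ and $G=g\circ S$, viewed as self-maps of $P(M)$, commute: $TG=SgS=gSS=GT$, where $g$ and $S$ are exchanged only at points of $M$. At every $\mu$ the points $T\mu$ and $G\mu$ are at distance $1$, so $\mu$ cannot be within less than $\frac12$ of both. The work lies in constructing $M$, $g$ and $S$.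

Section~\ref{sec:convex} proves Theorems~\ref{thm:sharp} and~\ref{thm:affine}, the optimality statement being deduced from Theorem~\ref{thm:counter}. Sections~\ref{sec:kant} and~\ref{sec:reduction} carry out the reduction just sketched, and Sections~\ref{sec:sheets} and~\ref{sec:tower} construct $M$, $g$ and $S$.

\section{Approximate fixed points from convexity}\label{sec:convex}

\begin{lemma}\label{lem:one}
Let $K$ be a nonempty bounded convex subset of a Banach space and let $T:K\to K$ be nonexpansive. Then $F_\varepsilon(T)\ne\emptyset$ for every $\varepsilon>0$.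
\end{lemma}

\begin{proof}
Let $D=\operatorname{diam}K$, fix $x_0\in K$ and $0<\lambda<1$, and put $Ux=(1-\lambda)x_0+\lambda Tx$. By convexity $U$ maps $K$ to $K$, and $\|Ux-Uy\|\le\lambda\|x-y\|$. The iterates $x_p=U^px_0$ satisfy $\|x_p-Ux_p\|\le\lambda^pD$, and $\|Ux_p-Tx_p\|=(1-\lambda)\|x_0-Tx_p\|\le(1-\lambda)D$. Hence $\|x_p-Tx_p\|\le\lambda^pD+(1-\lambda)D$, which is at most $\varepsilon$ for $\lambda$ close to $1$ and then $p$ large.
\end{proof}

No limit is taken, so $K$ need not be closed. For several maps we apply the lemma to their average.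

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The map $A=\frac1m\sum_jT_j$ sends $K$ to $K$ by convexity and is nonexpansive by the triangle inequality. Given $\varepsilon>(1-\frac1m)D$, put $\eta=\varepsilon-(1-\frac1m)D>0$ and choose $x\in F_\eta(A)$ by Lemma~\ref{lem:one}. In the sum $Ax-T_ix=\frac1m\sum_j(T_jx-T_ix)$ the term $j=i$ vanishes and the other $m-1$ terms have norm at most $D$. So for every $i$,
\[
\|x-T_ix\|\le\|x-Ax\|+\|Ax-T_ix\|\le\eta+\tfrac{m-1}{m}D=\varepsilon .
\]
For optimality let $K$ and $T_k$ be as in Theorem~\ref{thm:counter} and let $D>0$. The set $DK$ is closed and convex with diameter $D$. The maps $x\mapsto D\,T_k(x/D)$, $k=1,\dots,m$, are commuting nonexpansive self-maps of $DK$, and their displacements at any point add up to at least $(m-1)D$. They have no common $\varepsilon$-fixed point for $\varepsilon<(1-\frac1m)D$.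
\end{proof}

Without commutativity, optimality is elementary, and the example is the model for everything that follows.

\begin{example}\label{ex:simplex}
Let $\Delta=\{x\in\mathbb R^m:x_i\ge0,\ \sum_ix_i=1\}$, $m\ge2$, with the norm $\|x\|=\frac12\sum_i|x_i|$, in which $\Delta$ has diameter $1$. Let $C_i$ be the constant map onto the vertex $e_i$. Then $\|x-C_ix\|=\frac12\big((1-x_i)+\sum_{j\ne i}x_j\big)=1-x_i$, so $\sum_i\|x-C_ix\|=m-1$ for all $x\in\Delta$. These maps do not commute, since $C_iC_j=C_i$.
\end{example}

Theorem~\ref{thm:counter} says that commuting maps can be as far from a common approximate fixed point as constant maps onto the vertices of a simplex. There the points $T_kx$ play the role of the vertices, but they move with $x$.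

\begin{proof}[Proof of Theorem~\ref{thm:affine}]
Fix $\varepsilon>0$, put $C_0=K$ and $C_i=C_{i-1}\cap F_\varepsilon(T_i)$ for $1\le i\le n$. We show by induction that $C_i\neq\emptyset$. Let $1\le i\le n$ and suppose $C_{i-1}\ne\emptyset$. For $j\le i-1\le n-1$ the map $x\mapsto x-T_jx$ is affine, so $x\mapsto\|x-T_jx\|$ is a convex function and $F_\varepsilon(T_j)$ is convex. Thus $C_{i-1}$ is nonempty, bounded and convex. Since $T_i$ is nonexpansive and commutes with $T_j$, inequality \eqref{eq:invariance} with $T=T_j$, $G=T_i$ shows that $T_i$ maps each $F_\varepsilon(T_j)$, and hence $C_{i-1}$, into itself. Lemma~\ref{lem:one} applied to $T_i$ on $C_{i-1}$ gives a point of $C_i$. For $n=2$ the affine map, whichever it is, can be numbered $T_1$; this gives the last statement.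
\end{proof}

Affinity is used only to make the sets $F_\varepsilon(T_j)$ convex, and $F_\varepsilon(T_n)$ is never required to be convex.

\section{Measures and the Kantorovich distance}\label{sec:kant}

A \emph{pseudometric} on a set $X$ is a symmetric function $d:X\times X\to[0,\infty)$ with $d(x,x)=0$ that satisfies the triangle inequality; distinct points may be at distance $0$. Pseudometrics let us glue points by declaring their distance to be $0$ and postpone the passage to a quotient until the end. A map $j:(X,d)\to(Y,d')$ is \emph{nonexpansive} if $d'(jx,jy)\le d(x,y)$.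

Let $P(X)$ be the set of finitely supported probability measures $\mu=\sum_x\mu(x)\delta_x$ on $X$, where $\delta_x$ is the Dirac mass at $x$. All integrals below are finite sums. A map $j:X\to Y$ induces $j_*:P(X)\to P(Y)$, $j_*\mu=\sum_x\mu(x)\delta_{jx}$. A \emph{coupling} of $\mu,\nu\in P(X)$ is a measure $\pi\in P(X\times X)$ with $\sum_b\pi(a,b)=\mu(a)$ and $\sum_a\pi(a,b)=\nu(b)$; it is a plan for transporting $\mu$ to $\nu$, and its \emph{cost} is $\int d(a,b)\,d\pi(a,b)$. For a pseudometric $d\le1$ the \emph{Kantorovich distance} is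
\[
W_d(\mu,\nu)=\min_\pi\int d(a,b)\,d\pi(a,b),
\]
the minimum over all couplings of $\mu$ and $\nu$. The couplings are carried by the product of the two supports and form a nonempty compact polytope, so the minimum is attained; a minimizer is called \emph{optimal}.

\begin{lemma}\label{lem:W}
Let $d\le1$ be a pseudometric on $X$.
\begin{itemize}
\item[(W1)] $W_d$ is a pseudometric on $P(X)$ with values in $[0,1]$.
\item[(W2)] $W_d(\delta_x,\mu)=\int d(x,b)\,d\mu(b)$. In particular $W_d(\delta_x,\delta_y)=d(x,y)$.
\item[(W3)] If $j:(X,d)\to(Y,d')$ is nonexpansive and $d'\le1$, then $W_{d'}(j_*\mu,j_*\nu)\le W_d(\mu,\nu)$. If $g:X\to X$ is a bijection preserving $d$, then $g_*$ preserves $W_d$.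
\end{itemize}
\end{lemma}

\begin{proof}
(W1) The diagonal coupling gives $W_d(\mu,\mu)=0$, exchanging coordinates gives symmetry, and every cost is at most $1$. Let $\pi_{12}$ be optimal for $\mu,\nu$ and $\pi_{23}$ optimal for $\nu,\lambda$, and put $\gamma(a,b,c)=\pi_{12}(a,b)\pi_{23}(b,c)/\nu(b)$ for $\nu(b)>0$ and $\gamma(a,b,c)=0$ otherwise. Summing over $c$ gives $\pi_{12}$ and summing over $a$ gives $\pi_{23}$, so summing over $b$ gives a coupling of $\mu$ and $\lambda$. Its cost is $\int d(a,c)\,d\gamma\le\int[d(a,b)+d(b,c)]\,d\gamma=W_d(\mu,\nu)+W_d(\nu,\lambda)$.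

(W2) The only coupling of $\delta_x$ and $\mu$ is $\sum_b\mu(b)\delta_{(x,b)}$.

(W3) If $\pi$ is optimal for $\mu,\nu$, then $(j\times j)_*\pi$ is a coupling of $j_*\mu$ and $j_*\nu$ with cost $\int d'(ja,jb)\,d\pi\le W_d(\mu,\nu)$. For the second statement apply this to $g$ and to $g^{-1}$.
\end{proof}

To use $P(M)$ in the Problem we need $W_d$ to come from a norm. This is the content of the Kantorovich--Rubinstein duality theorem \cite[Theorem~1.14]{villani}, which we need only for a finite metric space $(F,d)$: for $\mu,\nu\in P(F)$,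
\begin{equation}\label{eq:KR}
W_d(\mu,\nu)=\sup\Big\{\int f\,d\mu-\int f\,d\nu\ :\ f:F\to\mathbb R\text{ is $1$-Lipschitz}\Big\},
\end{equation}
where $1$-Lipschitz means $|f(a)-f(b)|\le d(a,b)$ for all $a,b$.

\begin{lemma}\label{lem:linear}
Let $(M,d)$ be a nonempty metric space with $d\le1$. There are a Banach space $E$ and an affine map $\Phi:P(M)\to E$ with $\|\Phi\mu-\Phi\nu\|=W_d(\mu,\nu)$ and $\Phi$ injective.
\end{lemma}

\begin{proof}
Let $V$ be the vector space of finitely supported signed measures on $M$ of total mass $0$, with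
\[
\|\tau\|=\sup\Big\{\Big|\int f\,d\tau\Big|\ :\ f:M\to\mathbb R\text{ is $1$-Lipschitz}\Big\}.
\]
Fix $p_0\in M$. Since $\tau$ has mass $0$, we have $|\int f\,d\tau|=|\sum_p\tau(p)(f(p)-f(p_0))|\le\sum_p|\tau(p)|$, so the supremum is finite, and it is a seminorm in $\tau$. Let $\tau(p)\ne0$. The support of $\tau$ contains points other than $p$, and their least distance $r$ from $p$ is positive because $d$ is a metric. The function $f=\max\{0,r-d(\cdot,p)\}$ is $1$-Lipschitz and $\int f\,d\tau=r\tau(p)\ne0$. So $\|\cdot\|$ is a norm.

Let $\mu,\nu\in P(M)$ and let $F$ be the union of their supports. Couplings are carried by $F\times F$, so $W_d(\mu,\nu)$ is given by \eqref{eq:KR}; replacing $f$ by $-f$ shows that absolute values may be inserted there. A $1$-Lipschitz function on $M$ restricts to one on $F$. Conversely, a $1$-Lipschitz $f$ on $F$ has McShane's extension $\tilde f(y)=\min_{p\in F}[f(p)+d(y,p)]$, which is $1$-Lipschitz as a minimum of finitely many $1$-Lipschitz functions and equals $f$ on $F$ because $f(y)\le f(p)+d(y,p)$ for $y,p\in F$, with equality at $p=y$.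 Hence $\|\mu-\nu\|=W_d(\mu,\nu)$. Let $E$ be the completion of $V$ and $\Phi\mu=\mu-\delta_{p_0}$.
\end{proof}

\section{Reduction to a metric space with an isometry}\label{sec:reduction}

For two maps it is enough that $g$ moves every point by $1$. For $m$ maps the orbits of $g$ must look, from every point of the space, like the vertices in Example~\ref{ex:simplex}.

\begin{definition}\label{def:disp}
A \emph{dispersive space} is a triple $(X,d,g)$, where $X$ is a nonempty set and
\begin{itemize}
\item[(D1)] $d$ is a pseudometric on $X$ with values in $[0,1]$;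
\item[(D2)] $g:X\to X$ is a bijection preserving $d$;
\item[(D3)] $\sum_{r=1}^md(g^{k_r}x,z)\ge m-1$ for all $x,z\in X$, $m\ge1$ and distinct integers $k_1,\dots,k_m$.
\end{itemize}
\end{definition}

Condition (D3) says that the nonnegative numbers $1-d(g^kx,z)$, $k\in\mathbb Z$, add up to at most $1$, like barycentric coordinates. Taking $m=2$ and $z=g^{k_1}x$ gives
\begin{equation}\label{eq:one}
d(g^{k_1}x,g^{k_2}x)=1\qquad(k_1\ne k_2).
\end{equation}
The basic example is $\mathbb Z$ with the discrete metric $d_0(k,l)=1$ for $k\ne l$ and the shift $g(k)=k+1$: in (D3) at most one term vanishes and the others equal $1$.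

\begin{proposition}\label{prop:data}
There are a dispersive space $(M,d,g)$ in which $d$ is a metric and a map $S:P(M)\to M$ such that
\begin{itemize}
\item[(a)] $d(S\mu,S\nu)\le W_d(\mu,\nu)$ for all $\mu,\nu\in P(M)$;
\item[(b)] $S\delta_{gx}=gS\delta_x$ for all $x\in M$.
\end{itemize}
\end{proposition}

The proof occupies Sections~\ref{sec:sheets} and~\ref{sec:tower}.

\begin{proof}[Proof of Theorem~\ref{thm:counter} from Proposition~\ref{prop:data}]
Take $E$ and $\Phi$ from Lemma~\ref{lem:linear} and identify $P(M)$ with the convex set $K_0=\Phi(P(M))$, so that $\|\mu-\nu\|=W_d(\mu,\nu)$. Let $K$ be the closure of $K_0$ in $E$; it is closed and convex. Since $W_d\le1$ and $\|\delta_{gx}-\delta_x\|=d(gx,x)=1$ by (W2) and \eqref{eq:one}, we have $\operatorname{diam}K=\operatorname{diam}K_0=1$. For $k\in\mathbb Z$ define $T_k:K_0\to K_0$ by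
\[
T_k\mu=\delta_{g^kS\mu}.
\]

\emph{Nonexpansiveness} comes from (a): by (W2) and (D2),
\[
\|T_k\mu-T_k\nu\|=d(g^kS\mu,g^kS\nu)=d(S\mu,S\nu)\le\|\mu-\nu\|.
\]

\emph{Commutation} comes from (b). Put $s(x)=S\delta_x$. Then $sg=gs$, hence $sg^{-1}=g^{-1}s$ and $sg^l=g^ls$ for all $l\in\mathbb Z$. Since $T_l\mu$ is the Dirac mass at $g^lS\mu$,
\[
T_kT_l\mu=\delta_{g^ks(g^lS\mu)}=\delta_{g^{k+l}s(S\mu)},
\]
which is symmetric in $k$ and $l$.

\emph{The displacement inequality} comes from (D3). By (W2) the distance from $\mu$ to a Dirac mass is an average over $\mu$, so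
\[
\sum_{r=1}^m\|\mu-T_{k_r}\mu\|=\int\sum_{r=1}^md(g^{k_r}S\mu,z)\,d\mu(z)\ge m-1 .
\]

Each $T_k$ is uniformly continuous on the dense subset $K_0$ of the complete space $K$, so it extends uniquely to a continuous map $K\to K$. Nonexpansiveness, the identity $T_kT_l=T_lT_k$ and \eqref{eq:main} are relations between continuous functions that hold on a dense set, so they hold on $K$. A point of $\bigcap_{r=1}^mF_\varepsilon(T_{k_r})$ gives $m\varepsilon\ge m-1$, so the intersection is empty for $\varepsilon<1-\frac1m$.
\end{proof}

\begin{remark}\label{rem:equivariance}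
Condition (b) cannot be strengthened to $Sg_*=gS$ on all of $P(M)$. Let $\mu_N=\frac1N\sum_{i=0}^{N-1}\delta_{g^ix}$. Moving mass $\frac1N$ from $x$ to $g^Nx$ and leaving the rest in place gives $W_d(\mu_N,g_*\mu_N)\le\frac1N$. Full equivariance and (a) would give $d(S\mu_N,gS\mu_N)=d(S\mu_N,Sg_*\mu_N)\le\frac1N$, contradicting \eqref{eq:one} for $N\ge2$. This agrees with Theorem~\ref{thm:affine}: the map $g_*$ is affine, so it cannot be one of the two maps of a counterexample. The maps $T_k=g_*^kT_0$ avoid the obstruction because their values on $P(M)$ are Dirac masses, and a composition $T_kT_l$ tests equivariance of $S$ only there.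
\end{remark}

So $S$ must be equivariant on Dirac masses and, at the averages $\mu_N$, fail to be equivariant by at least $1-\frac1N$.

\section{Sheets glued along Dirac masses}\label{sec:sheets}

Given a dispersive space $X$, we do not look for $S$ with values in $X$. We adjoin the values $S\mu$ as new points, together with their images under the powers of $g$, and impose only what (a), (b) and the bound $1$ force. It is convenient to denote the formal point $g^iS(g_*^{-i}\mu)$ by $(i,\mu)$. Three rules follow. First, $g(i,\mu)=g^{i+1}S(g_*^{-(i+1)}g_*\mu)=(i+1,g_*\mu)$. Second, by (a), the distance from $(i,\mu)$ to $(i,\nu)$ is at most $W_d(\mu,\nu)$. Third, by (b), $(i,\delta_y)=g^iS\delta_{g^{-i}y}=S\delta_y$ does not depend on $i$. The new space thus consists of copies $\{i\}\times P(X)$ of $P(X)$, which we call \emph{sheets}, glued along their Dirac masses. Since (D3) is a lower bound, we want distances as large as possible, so the only route from one sheet to another should pass through a Dirac mass. This leads to the function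
\[
\rho_d(\mu,\nu)=\min\Big\{1,\ \inf_{y\in X}\big[W_d(\mu,\delta_y)+W_d(\delta_y,\nu)\big]\Big\},
\]
where the truncation keeps the diameter at most $1$.

\begin{definition}\label{def:plus}
For a dispersive space $(X,d,g)$ let $X^+=\mathbb Z\times P(X)$, $g^+(i,\mu)=(i+1,g_*\mu)$,
\[
d^+\big((i,\mu),(k,\nu)\big)=\begin{cases}W_d(\mu,\nu),&i=k,\\[2pt] \rho_d(\mu,\nu),&i\ne k,\end{cases}
\]
and $S_X:P(X)\to X^+$, $S_X\mu=(0,\mu)$.
\end{definition}

By the triangle inequality through $(i,\delta_y)$ and $(k,\delta_y)$, every pseudometric on $X^+$ that is bounded by $1$ and obeys the second and third rules is at most $d^+$. We first check by hand that $d^+$ is large enough in the basic example.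

\begin{example}\label{ex:level}
Let $X=\mathbb Z$ with the discrete metric $d_0$ and the shift $g$. The cost of a coupling $\pi$ is $1-\sum_y\pi(y,y)$, and $\pi(y,y)\le\min\{\mu(y),\nu(y)\}$, with equality for all $y$ when the common mass is left in place. Hence $W_{d_0}(\mu,\nu)=1-\sum_y\min\{\mu(y),\nu(y)\}$, and $W_{d_0}(\mu,\delta_y)=1-\mu(y)$ as in Example~\ref{ex:simplex}. Therefore
\[
\rho_{d_0}(\mu,\nu)=\min\big\{1,\ 2-\max_y[\mu(y)+\nu(y)]\big\}.
\]
Each sheet is an infinite simplex, and the sheets share their vertices. Since $g_*\mu(y)=\mu(y-1)$ and $\mu(y)+\mu(y-1)\le1$, we get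
\[
d^+\big((i,\mu),g^+(i,\mu)\big)=\rho_{d_0}(\mu,g_*\mu)=1 ,
\]
so $g^+$ still moves every point by $1$. Equivariance holds at the vertices: $S_X\delta_{k+1}=(0,\delta_{k+1})$ and $g^+S_X\delta_k=(1,\delta_{k+1})$ are at distance $\min\{1,2-2\}=0$. For $\mu_N$ uniform on $\{0,\dots,N-1\}$, $N\ge2$, the points $S_X\mu_N$ and $S_Xg_*\mu_N$ lie in sheet $0$ at distance $\frac1N$, while $g^+S_X\mu_N=(1,g_*\mu_N)$ lies in sheet $1$ at distance $1$ from $S_X\mu_N$ and at distance $\min\{1,2-\frac2N\}=1$ from $S_Xg_*\mu_N$. This is the behavior that Remark~\ref{rem:equivariance} demands. Figure~\ref{fig:sheets} shows the case $N=2$.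
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[fill=gray!15] (0,0)--(1,1.6)--(2,0)--cycle;
\draw[fill=gray!15] (3.6,0)--(4.6,1.6)--(5.6,0)--cycle;
\draw[dashed] (0,0) to[bend right=22] (3.6,0);
\draw[dashed] (2,0) to[bend right=22] (5.6,0);
\draw[dashed] (1,1.6) to[bend left=12] (4.6,1.6);
\draw (0.5,0.8)--node[below]{$\frac12$}(1.5,0.8);
\draw[very thick] (0.5,0.8)--(1,1.6);
\draw[very thick] (4.6,1.6)--(5.1,0.8);
\fill (0.5,0.8) circle (1.2pt) node[left]{$(0,\mu)$};
\fill (1.5,0.8) circle (1.2pt) node[right]{$(0,g_*\mu)$};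
\fill (5.1,0.8) circle (1.2pt) node[right]{$(1,g_*\mu)$};
\node[left] at (0,0) {$\delta_0$}; \node[above left] at (1,1.6) {$\delta_1$}; \node[above right] at (2,0) {$\delta_2$};
\node[above left] at (3.6,0) {$\delta_0$}; \node[above right] at (4.6,1.6) {$\delta_1$}; \node[right] at (5.6,0) {$\delta_2$};
\end{tikzpicture}
\caption{The faces spanned by $\delta_0,\delta_1,\delta_2$ in sheet $0$ (left) and sheet $1$ (right) over $\mathbb Z$ with the discrete metric; dashed lines join vertices at distance $0$. For $\mu=\frac12(\delta_0+\delta_1)$, the shifted measure $g_*\mu=\frac12(\delta_1+\delta_2)$ is at distance $\frac12$ from $\mu$ inside sheet $0$. The shift $g^+$ sends $(0,\mu)$ to $(1,g_*\mu)$, which is reached only through a vertex, at distance $\frac12+\frac12=1$ (thick path).}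
\label{fig:sheets}
\end{figure}

In general, property (R2) below replaces the explicit formula: $W_d$ is the cost of the cheapest coupling, whereas $\rho_d$ is at least the cost of the most expensive one.

\begin{lemma}\label{lem:rho}
Let $d\le1$ be a pseudometric on a nonempty set $X$, and let $\mu,\nu,\lambda\in P(X)$.
\begin{itemize}
\item[(R1)] $\rho_d$ is symmetric with values in $[0,1]$, and $\rho_d(\delta_x,\delta_x)=0$.
\item[(R2)] $\rho_d(\mu,\nu)\ge\int d\,d\pi$ for every coupling $\pi$ of $\mu$ and $\nu$. In particular $\rho_d\ge W_d$.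
\item[(R3)] $\rho_d(\mu,\lambda)\le W_d(\mu,\nu)+\rho_d(\nu,\lambda)$.
\item[(R4)] If $j:(X,d)\to(Y,d')$ is nonexpansive and $d'\le1$, then $\rho_{d'}(j_*\mu,j_*\nu)\le\rho_d(\mu,\nu)$. If $g:X\to X$ is a bijection preserving $d$, then $g_*$ preserves $\rho_d$.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) The definition is symmetric in $\mu,\nu$ by (W1); for the last claim take $y=x$.

(R2) For $y\in X$, by (W2) and the marginal conditions,
\[
W_d(\mu,\delta_y)+W_d(\delta_y,\nu)=\int\big[d(a,y)+d(y,b)\big]\,d\pi(a,b)\ge\int d(a,b)\,d\pi(a,b).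
\]
Also $1\ge\int d\,d\pi$ because $d\le1$.

(R3) For $y\in X$,
\[
\rho_d(\mu,\lambda)\le W_d(\mu,\delta_y)+W_d(\delta_y,\lambda)\le W_d(\mu,\nu)+\big[W_d(\nu,\delta_y)+W_d(\delta_y,\lambda)\big],
\]
and $\rho_d(\mu,\lambda)\le1\le W_d(\mu,\nu)+1$. Take the infimum over $y$ and the minimum with the last bound.

(R4) For $y\in X$, using the point $jy\in Y$ and (W3),
\[
\rho_{d'}(j_*\mu,j_*\nu)\le W_{d'}(j_*\mu,j_*\delta_y)+W_{d'}(j_*\delta_y,j_*\nu)\le W_d(\mu,\delta_y)+W_d(\delta_y,\nu),
\]
and the left side is at most $1$. Apply this to $g$ and $g^{-1}$ for the second statement.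
\end{proof}

The displacement computed in Example~\ref{ex:level} now takes one line in any dispersive space: the measure $\sum_a\mu(a)\delta_{(a,ga)}$ couples $\mu$ and $g_*\mu$ at cost $\int d(a,ga)\,d\mu=1$, so $\rho_d(\mu,g_*\mu)=1$ by (R2). For (D3) in full, the difficulty is that $m$ distances have to be bounded below at once. A lower bound for $W_d$ needs an optimal coupling, and the optimal coupling of $g_*^k\mu$ and $\nu$ depends on $k$. In $X^+$ only one point of an orbit lies in a given sheet, so only one optimal coupling is needed, and (R2) lets the same coupling serve all other $k$.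

\begin{lemma}\label{lem:step}
If $(X,d,g)$ is a dispersive space, so is $(X^+,d^+,g^+)$. Moreover
\begin{equation}\label{eq:step}
d^+(S_X\mu,S_X\nu)=W_d(\mu,\nu),\qquad d^+(S_X\delta_{gx},\,g^+S_X\delta_x)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Write $W=W_d$ and $\rho=\rho_d$.

(D1) By (W1) and (R1), $d^+$ is symmetric with values in $[0,1]$, and $d^+(u,u)=W(\mu,\mu)=0$ for $u=(i,\mu)$. By (R2), $d^+((i,\mu),(j,\nu))\ge W(\mu,\nu)$ for all $i,j$. Let $u=(i,\mu)$, $v=(j,\nu)$, $w=(k,\lambda)$. If $i=k$, then
\[
d^+(u,w)=W(\mu,\lambda)\le W(\mu,\nu)+W(\nu,\lambda)\le d^+(u,v)+d^+(v,w).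
\]
If $i\ne k$, then $j\ne k$ or $j\ne i$; the inequality to be proved is symmetric in $u$ and $w$, so we may assume $j\ne k$. By (R3),
\[
d^+(u,w)=\rho(\mu,\lambda)\le W(\mu,\nu)+\rho(\nu,\lambda)\le d^+(u,v)+d^+(v,w).
\]

(D2) The map $g^+$ has the inverse $(i,\mu)\mapsto(i-1,(g^{-1})_*\mu)$. It preserves equality and inequality of first coordinates, and $g_*$ preserves $W$ and $\rho$ by (W3) and (R4).

(D3) Let $x=(i,\mu)$, $z=(l,\nu)$ and $h=l-i$. Then $(g^+)^kx=(i+k,g^k_*\mu)$ lies in the sheet of $z$ exactly when $k=h$. Let $\pi'$ be an optimal coupling of $g^h_*\mu$ and $\nu$, and let $\pi=(g^{-h}\times\mathrm{id})_*\pi'$, a coupling of $\mu$ and $\nu$. For each $k\in\mathbb Z$ the measure $\pi_k=(g^k\times\mathrm{id})_*\pi$ is a coupling of $g_*^k\mu$ and $\nu$ with cost $\int d(g^ka,b)\,d\pi(a,b)$. We claim that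
\[
d^+\big((g^+)^kx,z\big)\ \ge\ \int d(g^ka,b)\,d\pi(a,b)\qquad(k\in\mathbb Z).
\]
For $k=h$ the left side is $W(g^h_*\mu,\nu)$, and equality holds because $\pi_h=\pi'$ is optimal. For $k\ne h$ the left side is $\rho(g^k_*\mu,\nu)$, and the claim is (R2) for $\pi_k$. Summing over distinct $k_1,\dots,k_m$ and using (D3) for $X$ under the integral,
\[
\sum_{r=1}^md^+\big((g^+)^{k_r}x,z\big)\ge\int\sum_{r=1}^md(g^{k_r}a,b)\,d\pi(a,b)\ge m-1 .
\]

The first identity in \eqref{eq:step} is the definition of $d^+$ on sheet $0$. For the second, $S_X\delta_{gx}=(0,\delta_{gx})$ and $g^+S_X\delta_x=(1,\delta_{gx})$ are at distance $\rho(\delta_{gx},\delta_{gx})=0$ by (R1).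
\end{proof}

\section{The tower and its limit}\label{sec:tower}

Lemma~\ref{lem:step} gives every property required in Proposition~\ref{prop:data} except one: $S_X$ maps $P(X)$ into $X^+$ and not into $X$. We therefore iterate. Since a finitely supported measure on an increasing union of sets lives on one of them, the union of the levels will be closed under $S$. Let $(X_0,d_0,g_0)$ be $\mathbb Z$ with the discrete metric and the shift, and put
\[
(X_{n+1},d_{n+1},g_{n+1})=(X_n^+,d_n^+,g_n^+),\qquad S_n=S_{X_n}:P(X_n)\to X_{n+1},\qquad W_n=W_{d_n}.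
\]
By induction and Lemma~\ref{lem:step} all levels are dispersive spaces. To form a union we need embeddings $j_n:X_n\to X_{n+1}$ that intertwine the $g_n$ and under which $S_{n+1}$ extends $S_n$, that is,
\begin{equation}\label{eq:compat}
j_{n+1}S_n=S_{n+1}(j_n)_* .
\end{equation}

\begin{remark}
The embedding $\iota_n(x)=(0,\delta_x)$, which preserves distances, is the first candidate, but it violates \eqref{eq:compat} even up to distance $0$. By (W2), the distance in $X_{n+2}$ between $\iota_{n+1}S_n\mu=(0,\delta_{(0,\mu)})$ and $S_{n+1}(\iota_n)_*\mu=(0,(\iota_n)_*\mu)$ is $\int W_n(\mu,\delta_y)\,d\mu(y)$, which equals $\frac12$ for $n=0$ and $\mu=\frac12(\delta_0+\delta_1)$.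
\end{remark}

Condition \eqref{eq:compat} prescribes $j_{n+1}(0,\mu)=(0,(j_n)_*\mu)$, and equivariance then prescribes $j_{n+1}$ on the other sheets. So $j_0$ determines all $j_n$, by the following rule.

\begin{lemma}\label{lem:functor}
Let $(X,d,g)$ and $(Y,d',g')$ be dispersive spaces and let $j:X\to Y$ be injective and nonexpansive with $jg=g'j$. Then $j^+:X^+\to Y^+$, $j^+(i,\mu)=(i,j_*\mu)$, is injective and nonexpansive, $j^+g^+=(g')^+j^+$, and $j^+S_X=S_Yj_*$.
\end{lemma}

\begin{proof}
Since $j$ is injective, $j_*\mu(jx)=\mu(x)$, so $j_*$ and $j^+$ are injective. The map $j^+$ keeps the first coordinate, so it is nonexpansive by (W3) within a sheet and by (R4) between different sheets. Next, $j^+g^+(i,\mu)=(i+1,(jg)_*\mu)=(i+1,(g'j)_*\mu)=(g')^+j^+(i,\mu)$. Finally, $j^+S_X\mu$ and $S_Yj_*\mu$ both equal $(0,j_*\mu)$.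
\end{proof}

Define $j_0:X_0\to X_1$ by $j_0(k)=(k,\delta_k)$. It is injective; it satisfies $g_1j_0(k)=(k+1,\delta_{k+1})=j_0g_0(k)$; and it is nonexpansive because distinct points of $X_0$ are at distance $1$ and $d_1\le1$. This is where the discrete starting point is used. Put $j_{n+1}=j_n^+$. By Lemma~\ref{lem:functor}, every $j_n$ is injective and nonexpansive, $j_ng_n=g_{n+1}j_n$, and \eqref{eq:compat} holds. The infimum in $\rho$ runs over more points at each new level, so we do not claim that the $j_n$ preserve distances. It suffices that distances do not increase: they then converge, and (D3), a non-strict inequality between finitely many distances valid at every level, survives in the limit.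

\begin{proof}[Proof of Proposition~\ref{prop:data}]
\emph{The union.} Identify $X_n$ with $j_n(X_n)\subset X_{n+1}$ and let $M'=\bigcup_nX_n$. Then $P(X_n)\subset P(X_{n+1})$ through $(j_n)_*$, and $P(M')=\bigcup_nP(X_n)$ because supports are finite. The relation $j_ng_n=g_{n+1}j_n$ says that $g_{n+1}$ extends $g_n$, so the bijections $g_n$ define a bijection $g'$ of $M'$. Relation \eqref{eq:compat} says that $S_{n+1}$ extends $S_n$, so the $S_n$ define a map $S':P(M')\to M'$.

\emph{The limit pseudometric.} For $x,y\in M'$ the numbers $d_n(x,y)$ are defined for all large $n$ and are nonincreasing in $n$. Put $d'(x,y)=\lim_nd_n(x,y)$, so that $d'\le d_n$ on $X_n$. Each of (D1), (D2), (D3) involves finitely many points, which lie in $X_n$ for all large $n$, and is an identity or a non-strict inequality; letting $n\to\infty$ shows that $(M',d',g')$ is a dispersive space. For $x\in X_n$ the second identity in \eqref{eq:step} and $d'\le d_{n+1}$ give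
\begin{equation}\label{eq:limb}
d'(S'\delta_{g'x},\,g'S'\delta_x)=0 .
\end{equation}
We claim that
\begin{equation}\label{eq:lima}
d'(S'\mu,S'\nu)\le W_{d'}(\mu,\nu)\qquad(\mu,\nu\in P(M')).
\end{equation}
This needs an argument, because the right side involves the smaller distance $d'$. Let $\pi$ be an optimal coupling of $\mu$ and $\nu$ for $d'$. For all $n$ so large that $\mu,\nu\in P(X_n)$, the first identity in \eqref{eq:step} gives
\[
d'(S'\mu,S'\nu)\le d_{n+1}(S_n\mu,S_n\nu)=W_n(\mu,\nu)\le\int d_n\,d\pi .
\]
Since $\pi$ has finite support, $\int d_n\,d\pi\to\int d'\,d\pi=W_{d'}(\mu,\nu)$.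

\emph{The metric quotient.} Lemma~\ref{lem:linear} needs a metric, and (b) is an equality of points, so we now identify points at distance $0$. Let $M$ be the set of classes of the equivalence relation $d'(x,y)=0$ and $q:M'\to M$ the quotient map. By the triangle inequality, $d(qx,qy)=d'(x,y)$ is a well-defined metric on $M$. Since $g'$ and its inverse preserve $d'$, the formula $g(qx)=q(g'x)$ defines a bijective isometry of $M$, and (D3) for $M$ is (D3) for $M'$ read on representatives. So $(M,d,g)$ is a dispersive space. Choose a map $\sigma:M\to M'$ with $q\sigma=\mathrm{id}$; it satisfies $d'(\sigma u,\sigma v)=d(u,v)$. Define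
\[
S:P(M)\to M,\qquad S\mu=q\big(S'(\sigma_*\mu)\big).
\]
By \eqref{eq:lima} and (W3),
\[
d(S\mu,S\nu)=d'(S'\sigma_*\mu,S'\sigma_*\nu)\le W_{d'}(\sigma_*\mu,\sigma_*\nu)\le W_d(\mu,\nu),
\]
which is (a). For (b) let $u\in M$, $x=\sigma(u)$ and $y=\sigma(gu)$. Then $q(y)=gu=q(g'x)$, so $d'(y,g'x)=0$, and \eqref{eq:lima} with (W2) gives $d'(S'\delta_y,S'\delta_{g'x})=0$. Together with \eqref{eq:limb} this yields
\[
S\delta_{gu}=q(S'\delta_y)=q(S'\delta_{g'x})=q(g'S'\delta_x)=gS\delta_u .\qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:counter}, and with it the optimality statement in Theorem~\ref{thm:sharp}.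

\begin{remark}
In this example $T_0$ has fixed points. A point $k\in X_0$ is identified with $(k,\delta_k)\in X_1$, which is at distance $0$ from $(0,\delta_k)=S'\delta_k$. Since $d'(\sigma qk,k)=0$, inequality \eqref{eq:lima} gives $S\delta_{qk}=q(S'\delta_k)=qk$, so $T_0$ fixes $\delta_{qk}$. The map $T_l$ sends $\delta_{qk}$ to $\delta_{q(k+l)}$, at distance $1$ for $l\ne0$ by \eqref{eq:one}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{retrospective}
\emph{Metric fixed point theory: a brief retrospective}, doi:10.1186/s13663-015-0464-5,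
\texttt{https://\allowbreak fixedpointtheoryandalgorithms.\allowbreak springeropen.com/\allowbreak counter/\allowbreak pdf/\allowbreak 10.1186/\allowbreak s13663-015-0464-5.pdf}.

\bibitem{villani}
Villani, \emph{Topics in Optimal Transportation}.

\end{thebibliography}
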